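# Centroid trees in $\Theta(n\log\log W)$ time

## 1. Contracting a tree by matchings

Throughout, $\log$ is the logarithm to base 2. Let $G$ be a tree with $n\ge 2$ vertices and a positive real weight $w(v)$ on every vertex. We begin with a construction that turns $G$ into a sequence of coarser and coarser pictures of itself. Its purpose is explained at the end of the section.

### 1.1 The copy tree $G'$

**Definition.** Replace each vertex $v$ of degree $d$ by a path of $d$ *copies*, joined by $d-1$ *copy edges*. The $i$-th copy is made incident to the $i$-th edge of $v$ in $G$; these inherited edges are the *original edges* of $G'$. The first copy of $v$ gets weight $w(v)$ and size $1$, all other copies get weight $0$ and size $0$. The resulting graph is $G'$. (For a one-vertex tree use one copy.)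

Every copy has exactly one original edge and at most two copy edges, so degrees are at most $3$. The number of nodes is the degree sum, $n'=2(n-1)$, so $n\le n'\le 2n$. $G'$ is connected, with $\sum_v(\deg v-1)+(n-1)=2n-3=n'-1$ edges, so it is a tree.

For a connected vertex set $H\subseteq V(G)$ let $H'$ be the set of all copies of vertices of $H$. It is connected, has the same weight as $H$, and the edges of $G'$ leaving $H'$ are original edges in bijection with the edges of $G$ leaving $H$. Write $\partial H$ for their number.

### 1.2 The hierarchy

**Definition.** Let $T_0=G'$. Given a tree $T_k$ of maximum degree at most $3$ with $n_k\ge2$ nodes, call an edge $uv$ *allowed* if one endpoint has degree $1$ or both have degree $2$. Choose greedily a maximal matching $M$ of allowed edges, and contract all its edges to get $T_{k+1}$. Stop when one node remains.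

A contracted node has degree $\deg u+\deg v-2\le 2$ by the definition of allowed, and all other degrees stay the same. So $T_{k+1}$ is again a tree of maximum degree at most $3$.

**Lemma 1.** $|M|\ge n_k/12$, hence $n_{k+1}\le\frac{11}{12}n_k$.

**Proof.** Let $\ell,p,t$ be the numbers of nodes of degree $1,2,3$ in $T_k$. Counting degrees, $\ell+2p+3t=2(\ell+p+t)-2$, so $t=\ell-2\le \ell$. Let $x$ be the number of degree-2 nodes that lie on no allowed edge. Both neighbors of such a node have degree $3$, since a neighbor of degree 1 or 2 would make the edge allowed. Root $T_k$ at a leaf. Each such node is not the root and has a unique child, which has degree $3$; distinct nodes have distinct children, so $x\le t$.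

Let $A$ consist of the leaves and of the degree-2 nodes that are on an allowed edge, so $|A|=\ell+p-x$. Then
$$n_k=\ell+(p-x)+x+t\le \ell+(p-x)+2t\le 3\ell+(p-x)\le 3|A|.$$
Every node of $A$ is on an allowed edge (the edge at a leaf is allowed), so by maximality of $M$ it is matched or adjacent to a matched node. For a single edge $uv\in M$, the nodes equal or adjacent to $u$ or $v$ number at most $4$: the nodes $u,v$ and the at most $2$ neighbors of the contracted node. So $|A|\le 4|M|$ and $|M|\ge |A|/4\ge n_k/12$. Finally $n_{k+1}=n_k-|M|$. $\square$

**Definition.** A node of $T_k$ stands for a connected set of nodes of $G'$, called a *cluster*. The clusters of $T_k$ form a partition $P_k$ of $V(G')$; once a single node is left, put $P_k=\{V(G')\}$. Singletons have *level* $0$; a cluster created by the contraction $T_{k-1}\to T_k$ has level $k$. A node that is not matched is carried over to the next tree as the same cluster, with the same level.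

By Lemma 1,
$$|P_k|\le\max\{1,\;n'(11/12)^k\}.\tag{1}$$

The merges form a binary tree, the *merge tree*, with the singletons as leaves. A cluster of level at least $1$ has two children $A,B$ and a *merge edge* $g$, the unique edge of $G'$ between $A$ and $B$ (two edges between disjoint connected sets would close a cycle). Levels strictly increase toward the root, so the merge tree has depth $D=O(1+\log n)$. The *external edges* of a cluster are the edges of $G'$ with exactly one endpoint inside; they are the edges of $T_k$ at its node, so there are at most $3$. With each cluster we store its children, merge edge, weight, size, level, and external edges, each with its inner endpoint. We shall use two facts.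

* $P_j$ consists of the clusters of level at most $j$ whose parent has level greater than $j$ or does not exist.
* For a fixed edge $xy$ of $G'$, the clusters containing both $x$ and $y$ form a chain in the merge tree, with distinct levels, all at least $1$. The smallest of them has merge edge $xy$, because its children separate $x$ from $y$.

**Building it in linear time.** Store $T_k$ with adjacency arrays of length at most $3$, each edge carrying the name of its edge in $G'$. One scan over the edges finds $M$ greedily, and one scan over the nodes creates the new clusters and $T_{k+1}$. This costs $O(n_k)$, in total $O(\sum_k n_k)=O(n)$ by Lemma 1. Clusters are created in order of level, so the list of creations read backwards enumerates them by decreasing level.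

**Example.** Let $G$ be the star with center $z$ and leaves $a,b,c$. Then $G'$ is the path $z_1z_2z_3$ with $a,b,c$ attached to $z_1,z_2,z_3$, so $n'=6$. The allowed edges are $az_1,bz_2,cz_3$ (the edge $z_1z_2$ joins degrees $2$ and $3$). They form a matching, and $T_1$ is the path with nodes $\{a,z_1\},\{b,z_2\},\{c,z_3\}$. Contract $z_1z_2$: $T_2$ has the nodes $\{a,z_1,b,z_2\}$ of level $2$ and $\{c,z_3\}$ still of level $1$. The next contraction leaves one node, of level $3$. The partitions have $6,3,2,1$ parts.

### 1.3 What the hierarchy is for

We will repeatedly look for a balanced vertex in a subtree $H$ of $G$. Looking at $H$ through the clusters of $P_j$ shows only a fraction of about $(11/12)^j$ of the nodes. A large component can then be handled by looking at few clusters and zooming in on one of them. Everything below is about how coarsely one may look, and what happens when deletions cut through clusters.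

## 2. Centroid trees, the model, and the theorem

For a vertex set $U$ put $w(U)=\sum_{u\in U}w(u)$.

**Definition.** A *centroid* of a tree $H$ with weights $w$ is a vertex $c$ such that every component $C$ of $H-c$ has $w(C)\le w(V(H))/2$.

A centroid always exists: root $H$ and take a deepest vertex $c$ whose subtree has weight at least $w(H)/2$ (the root qualifies, so $c$ exists). Each child subtree of $c$ has weight less than $w(H)/2$, and the rest has weight at most $w(H)/2$.

**Definition.** A *search tree* on a connected graph $H$ is a rooted tree with vertex set $V(H)$, whose root $r$ is a vertex of $H$ and whose child subtrees are search trees on the components of $H-r$, one for each component. A *centroid tree* of a tree $(H,w)$ is a search tree whose root $c$ is a centroid of $(H,w)$ and whose child subtrees are centroid trees of the components of $H-c$, with restricted weights.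

**Example.** For a single edge with equal weights both endpoints are centroids, so centroid trees need not be unique. For the path $1,2,\dots,7$ with unit weights the centroid is $4$; then come $2$ and $6$, then the four remaining vertices as leaves.

*Computing a centroid tree* means: given $G$ by adjacency lists and the weights, output some centroid tree as a parent array. The question, which comes from "Search trees on graphs" (https://refubium.fu-berlin.de/bitstream/handle/fub188/45994/phd.pdf?isAllowed=y&save=y&sequence=1), asks for the complexity of this task when the weights lie in $[1,W]$, with $W\in\omega(1)$ (that is, $W=W(n)\to\infty$) and $W\le 2^{\log^{o(1)}n}$.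

**Model.** A word RAM with words of $\Theta(\log n)$ bits performs the usual unit-cost operations on vertex names, pointers, counters and array indices. The real weights, and reals derived from them, may be used only through unit-cost additions, subtractions and comparisons. No floor, multiplication, division or bit operation is applied to weights, and no value computed from a weight serves as an array index. In addition we agree that the output array of $n$ cells initially has contents independent of the input; this is used only for a trivial $\Omega(n)$ bound, which is not needed in the range of the question once $n$ is large.

Let
$$\Lambda(n,W)=1+\min\{\log n,\ \log(1+\log W)\}.$$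

**Theorem.** In the stated model:

**(U)** There is a deterministic algorithm that computes a centroid tree in time $O(n\,\Lambda(n,\rho))$, where $\rho=\max w/\min w\le W$. It need not know $W$ or $\rho$.

**(L)** For all $n\ge4$ and $W\ge1$, every deterministic algorithm needs $\Omega(n\,\Lambda(n,W))$ time in the worst case on weights in $[1,W]$. If $\min\{\lfloor\log_3W\rfloor+1,\lfloor(n-3)/2\rfloor\}\ge4$, then $\Omega(n\,\Lambda(n,W))$ comparisons of reals are needed. This remains true for the expected number of comparisons of zero-error randomized algorithms, and even if a comparison may test the sign of an arbitrary real function of the weights.

Since $\rho\le W$ and $\Lambda$ is monotone in its second argument, the two parts give $\Theta(n\Lambda(n,W))$ for all $n\ge4$, $W\ge1$.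

**Corollary.** For $W\in\omega(1)$ with $W\le2^{\log^{o(1)}n}$, the worst-case complexity of computing a centroid tree is $\Theta(n\log\log W)$.

**Proof.** Here $\log W\le(\log n)^{o(1)}$, so $1+\log W\le n$ for large $n$ and the minimum in $\Lambda$ is $\log(1+\log W)$. As $W\to\infty$, $\Lambda(n,W)=1+\log(1+\log W)=\Theta(\log\log W)$. $\square$

## 3. Stars with leaf weights $1,3,9,\dots$ must be sorted

**A small case.** Take a star with center $z$ of weight $1$ and leaves of weights $1,3,9$. The total is $14$. Deleting the leaf of weight $9$ leaves $5\le7$, so that leaf is a centroid; deleting anything else leaves a component containing the $9$, which exceeds $7$. Next, in the rest of weight $5$, the leaf of weight $3$ is the only centroid, since deleting it leaves $2\le 2.5$. So the centroid tree lists the leaves in decreasing order. A centroid tree can be forced to sort, but sorting $k$ leaves this way needs a weight range of about $3^k$. With range $W$ we can only force sorting in groups of about $\log W$ leaves, at a price of about $\log\log W$ per leaf. The lower bound uses many such groups side by side.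

**Step 1: a trivial $\Omega(n)$ bound, for the cases where $\Lambda$ is bounded.** Let $G$ be a star with $w\equiv1$, $n\ge4$, and center named $z$. Deleting a leaf leaves a component of weight $n-1>n/2$, so $z$ is the only centroid, and $n-1$ output entries must equal $z$. Choose $z$ to be a name that occurs at most once in the initial output array; it exists because there are $n$ cells and $n$ names. Then at least $n-2\ge n/2$ cells must be written.

**Step 2: parameters.** Let $k=\min\{1+\lfloor\log_3W\rfloor,\lfloor(n-3)/2\rfloor\}$. If $k<4$, then $W<27$ or $n<11$, so $\Lambda(n,W)=O(1)$ and Step 1 suffices. From now on $k\ge4$. Let $q=\lfloor(n-1)/(k+1)\rfloor$. Since $2(k+1)\le n-1$, we have $q\ge2$.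

**Step 3: the family of instances.** Fix one tree and one representation of it: a hub $a$; $q$ stars, where star $i$ has a center $z_i$ adjacent to $a$ and $k$ leaves; and $r=n-1-q(k+1)$ extra leaves adjacent to $a$. The hub, the centers and the extra leaves have weight $1$. The leaves of each star receive the weights $3^0,3^1,\dots,3^{k-1}\le W$ in an arbitrary order. This gives $(k!)^q$ weight functions. Every star has the same total weight $S$.

**Step 4: the root is forced to be $a$, so the stars separate.** The total weight is $qS+1+r$. Components of $G-a$ have weight $S$ or $1$, at most half since $q\ge2$; so $a$ is a centroid. If $c$ lies in a star, the component of $G-c$ containing $a$ has weight at least $(q-1)S+1+r$. This exceeds $\frac12(qS+1+r)$, because $(q-2)S+1+r>0$. If $c$ is an extra leaf, the rest weighs the total minus $1$, more than half. So $a$ is the unique centroid.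

**Step 5: each star is sorted.** Consider a star whose remaining leaves have weights $3^0,\dots,3^i$ with $i\ge1$, and let $x$ be the heaviest leaf. Everything else has weight
$$1+\frac{3^i-1}{2}=\frac{3^i+1}{2}<3^i .$$
So deleting $x$ leaves one component, of weight less than half: $x$ is a centroid. For any other $c$, the component containing $x$ weighs more than half. So $x$ is the unique centroid, and what remains is the star without $x$. Thus every centroid tree of the star begins with the leaves of weights $3^{k-1},\dots,3^1$ in this order, which determines the whole assignment. Distinct weight functions of the family have disjoint sets of valid outputs.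

**Step 6: counting, to turn disjoint outputs into comparisons.** $G$ and $n$ are fixed, and reals influence control flow and non-real data only through comparisons. So control flow and all word data, including the output, are determined by the sequence of comparison outcomes. The algorithm is a decision tree of arity at most $3$, and by Step 5 distinct instances reach distinct leaves. Put $N=(k!)^q$. The depth is at least $\log_3N$. The same bound holds for the average depth over the family: the $N$ outcome sequences are prefix-free words over three symbols, with lengths $d_1,\dots,d_N$ satisfying Kraft's inequality $\sum 3^{-d_i}\le1$. By the inequality of arithmetic and geometric means,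
$$3^{-\frac1N\sum d_i}\le\frac1N\sum 3^{-d_i}\le\frac1N,$$
so $\frac1N\sum d_i\ge\log_3N$.

For a zero-error randomized algorithm we may assume that it halts with probability $1$ on each instance of the family using a finite expected number of comparisons; otherwise there is nothing to prove. For almost every choice of random bits the algorithm is then a correct decision tree on the finite family, with average depth at least $\log_3N$. Averaging over the bits, some instance has expected number of comparisons at least $\log_3 N$. Nothing was assumed about what the comparisons test.

**Step 7: the arithmetic.** From $e^k\ge k^k/k!$ we get $\log k!\ge k\log(k/e)$. This is at least $\frac14k\log k$, since $\frac34\log k\ge1.5>\log e$ for $k\ge 4$. Also $\lfloor y\rfloor\ge y/2$ for $y\ge1$, so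
$$qk\ge\frac{(n-1)k}{2(k+1)}\ge0.4(n-1).$$
Hence at least $\log_3N=q\log k!/\log3\ge\frac{0.1}{\log3}(n-1)\log k$ comparisons are needed. It remains to compare $\log k\ge2$ with $\Lambda$.

* If $k=1+\lfloor\log_3W\rfloor$, then $\log W\le1.585k$, so $1+\log W\le2k$ and $\log(1+\log W)\le1+\log k\le1.5\log k$.
* If $k=\lfloor(n-3)/2\rfloor$, then $n\le2k+4\le3k$ and $\log n\le\log 3+\log k\le1.8\log k$, as $\log3<1.6\le 0.8\log k$.

Either way $\Lambda(n,W)\le1+1.8\log k\le2.3\log k$. This proves (L). $\square$

## 4. Plain recursion, and its two sources of waste

The obvious algorithm traverses a component, finds a centroid from subtree weights, deletes it, and recurses. Its cost is proportional to the sum of the sizes of all components that ever arise. The components containing a fixed vertex form a chain along which the weight at least halves, from at most $n\max w$ down to at least $\min w$. So there are at most $1+\log(n\rho)$ of them, and the cost is $O(n(1+\log n+\log\rho))$.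

Both terms can occur. On a path with unit weights and $n=2^h-1$ vertices, the component sizes sum to $\sum_{i<h}2^i(2^{h-i}-1)=(h-1)2^h+1$ (for $n=7$: $7+3+3+4=17$). This is of order $n\log n$; the waste is that at every scale all vertices are traversed. On the family of Section 3, each star contributes components of sizes $k+1,k,\dots,2$, in total at least $k^2/2$. Summed over the stars, this is at least $\frac12qk^2\ge0.2(n-1)k$. When $k=1+\lfloor\log_3W\rfloor$ this is of order $n\log W$. Here the waste is that a vertex lies in many components of almost the same size.

The second phenomenon is bounded by the following count, which is where the ratio $\rho$ enters. Put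
$$\lambda=\log\rho+2\ge2 .$$

**Lemma 2.** Consider any process that repeatedly deletes a centroid of a current component. For each $j$, every vertex lies in at most $\lambda$ of the components that arise and have size in $[2^j,2^{j+1})$.

**Proof.** These components form a chain $H_1\supset\dots\supset H_r$. Each $H_{i+1}$ lies inside a component of $H_i$ minus its centroid, so $w(H_{i+1})\le w(H_i)/2$. Then
$$2^j\min w\le w(H_r)\le2^{-(r-1)}w(H_1)<2^{-(r-1)}2^{j+1}\max w,$$
so $2^{r-1}<2\rho$, that is, $r<\log\rho+2=\lambda$. $\square$

Now suppose, too optimistically, that every component of size about $2^j$ were a union of clusters of $P_j$. Traversing it cluster by cluster would cost, over all components at scale $j$, at most $\lambda|P_j|\le2\lambda n(11/12)^j$ (for $j\le\log n$). Summed over $j\ge j_0$ this is at most $24\lambda n(11/12)^{j_0}$, which is $O(n)$ as soon as $j_0\ge8\log\lambda$. For components of size less than $2^{j_0}$ this estimate is no longer good enough: from $j_0=0$ on it only gives $O(\lambda n)$. But there a different algorithm, with cost $O(m\log m)$ on a component of size $m$ whatever the weights are, costs only $O(nj_0)=O(n\log\lambda)$. Since $\log\lambda\le1+\log(1+\log\rho)$, this would be the right answer.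

The point at which this breaks is the assumption that components are unions of clusters. In the example of Section 1, let the leaf $a$ be deleted. Then $H=\{z,b,c\}$ and $H'=\{z_1,z_2,z_3,b,c\}$ cuts the cluster $\{a,z_1,b,z_2\}$ of $P_2$. We must expand that cluster, and $\{a,z_1\}$ too, and see $H'$ as $\{z_1\},\{b,z_2\},\{c,z_3\}$. Such fragments accumulate as deletions go on. What rescues the plan is that if clusters are opened only when the deletions demand it, every fragment lies next to an edge leaving $H$, with at most $2j$ fragments per edge; and there are few edges leaving large components.

Three tasks remain: the $O(m\log m)$ algorithm, the coarse algorithm with fragments, and a way to choose $j_0$ without knowing $\rho$. Both algorithms find centroids in $G'$ by means of the following remark.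

**(2)** *Let $H\subseteq V(G)$ be connected and let $c'\in H'$ be a copy of $c$ such that all components of $G'[H']-c'$ have weight at most $w(H)/2$. Then $c$ is a centroid of $H$.*

Indeed, if $X$ is a component of $H-c$, then $X'$ is connected, lies in $H'$ and avoids $c'$. So it lies in one component of $G'[H']-c'$, and since weights are nonnegative, $w(X)=w(X')\le w(H)/2$.

## 5. Pieces of clusters: an $O(m\log m)$ algorithm

**Lemma 3.** For a tree with $m$ vertices and arbitrary positive weights, a centroid tree can be computed in $O(m(1+\log m))$ time in the model.

**Proof.** The case $m=1$ is trivial. Let $m\ge2$, call the tree $G$ again, and build $G'$ and the hierarchy for it; $D=O(1+\log m)$.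

**Step 1: the data kept while edges are deleted.** Edges of $G'$ are *alive* or *dead*, initially alive. Let $F$ be $G'$ minus the dead edges. A *piece* of a cluster $C$ is a component of $F[C]$ incident to at least one alive external edge of $C$. There are at most $3$ pieces, and any alive external edge on a piece identifies it. For each piece we store its weight and its set of alive external edges.

The pieces of $C=A\cup B$ are obtained from those of $A$ and $B$ in $O(1)$ time. Let $g$ be the merge edge. If $g$ is alive, it is an alive external edge of both $A$ and $B$, so there are a piece $p_A$ of $A$ and a piece $p_B$ of $B$ on it; they are united and $g$ is dropped from the edge set. If no alive external edge is left on the union, it is not stored. All other pieces of $A$ and $B$, and all pieces if $g$ is dead, have an alive external edge other than $g$, which is external for $C$; they are inherited. Nothing is missed: a component of $F[A]$ or $F[B]$ that is not a piece has no alive edge leaving it, so it is a whole component of $F$ and lies in no piece of $C$.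

**Step 2: killing an edge $xy$.** This repairs the data. Only clusters containing $x$ or $y$ are affected. Let $C_{xy}$ be the smallest cluster containing both. Recompute, bottom-up, $\{x\}$ and its ancestors strictly below $C_{xy}$, and then $\{y\}$ and all its ancestors. Every recomputation uses children that are already correct. Cost $O(1+D)$.

**Step 3: finding the component of $F$ that contains a given $x$.** If $x$ has no alive edge, the component is $\{x\}$, and $x$ is the copy sought. Otherwise $\{x\}$ is a piece of itself, and we climb from $\{x\}$, maintaining the piece containing $x$. Let $p$ be this piece in a cluster, and let $g$ be the merge edge of the parent. If $g$ is not an alive external edge of $p$, then $p$ is a piece of the parent as well. If it is, $p$ is united with the sibling's piece on $g$, and we stop if the union has no alive external edge. Since the root has no external edges, we stop at the latest there. At the stop we have a cluster $C^*=A\cup B$ in which the component of $F$ containing $x$ is $p_A\cup p_B$, where the only alive external edge of $p_A$ and of $p_B$ is $g$. If $w(p_A)\ge w(p_B)$, set $\mathrm{out}(g)=w(p_B)$ and take the state $(A,p_A)$; otherwise set $\mathrm{out}(g)=w(p_A)$ and take $(B,p_B)$.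

**Step 4: zooming in on a centroid.** In general the state is a cluster $C$, a piece $p$ of $C$, and for every alive external edge $f$ of $p$ the weight $\mathrm{out}(f)$ of the part of the component beyond $f$. The invariant is that every $\mathrm{out}(f)$ is at most half the weight of the component; it holds after Step 3.

Let $C=A\cup B$ with merge edge $g$. Take an alive external edge of $p$, say with inner endpoint in $A$ (the case of $B$ is the same), and let $r$ be the piece of $A$ on it. If $g$ is not an alive external edge of $r$, then $p=r$, because inside $C$ one leaves $A$ only through $g$; go to $(A,r)$ with the same $\mathrm{out}$ values. Otherwise $p=p_A\cup p_B$, the pieces on $g$. Let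
$$S_A=w(p_A)+\sum_{f\ne g}\mathrm{out}(f),$$
summed over the alive external edges $f\ne g$ of $p_A$, and define $S_B$ likewise. If $S_A\ge S_B$, go to $(A,p_A)$ with $\mathrm{out}(g)=S_B$; else go to $(B,p_B)$ with $\mathrm{out}(g)=S_A$. As $S_A+S_B$ is the weight of the component, the smaller of the two is at most half of it, and the invariant is preserved.

At a singleton $\{c'\}$, the invariant says that every part left after deleting $c'$ from the component has weight at most half. If the component is $X'$ for a connected $X\subseteq V(G)$, then by (2) the vertex $c$ with copy $c'$ is a centroid of $X$. Steps 3 and 4 cost $O(1+D)$.

**Step 5: the main loop.** Keep a stack of pairs (node $x$ of $G'$, parent vertex), initially one pair with arbitrary $x$ and no parent. Pop a pair, find a centroid $c$ of the component of $x$, and record its parent. Walk over all copies of $c$, kill every alive original edge at them, and push the other endpoint of each with parent $c$.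

At all times the components of $F$ are exactly the sets $X'$ for the pending components $X$, together with the copy paths of the vertices already chosen. This holds initially. When $c$ is chosen in $X$, killing its alive original edges cuts $X'$ into the copy path of $c$ and the sets $Y'$ for the components $Y$ of $X-c$, one per killed edge. So Step 4 applies, and if $x$ has no alive edge in Step 3, then $X'=\{x\}$ and $X$ is a single vertex. Each vertex is chosen once, and each edge is killed at most once, for a total of $O(m(1+D))=O(m(1+\log m))$. $\square$

## 6. The coarse algorithm Run$(j_0)$

From here on $n\ge2$ (for $n=1$ the task is trivial), and $J=\lfloor\log n\rfloor$. Run$(j_0)$ handles components of size at least $2^{j_0}$ through clusters and leaves the rest to Lemma 3. It also keeps a counter of visited clusters and *aborts* as soon as the counter exceeds $26n$; this will let us try values of $j_0$ safely.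

### 6.1 The state

Build $G'$ and its hierarchy. Maintain a set $Q$ (a doubly linked list) of disjoint clusters covering $V(G')$, initially $\{V(G')\}$; its elements are called $Q$-nodes. For each edge of $G'$ between two $Q$-nodes, maintain at each of its two ends an *end pointer* to the $Q$-node there.

**Expand$(C)$** replaces $C\in Q$ by its children $A,B$, sets the two end pointers of the merge edge, and updates those of the at most $3$ external edges of $C$ on the side of $C$. Each of these is in the external edge list of exactly one of $A,B$, so this takes $O(1)$ time. Each cluster is expanded at most once, so there are at most $n'-1$ expansions in a run.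

An original edge is *dead* if and only if at least one of its two vertices of $G$ has been removed; copy edges always stay alive. The *pending* components are the components of $G$ minus the removed vertices. A pending component other than $G$ is represented by the dead original edge joining it to its parent vertex (the vertex whose removal created it), with the side of the component marked; the end pointer on that side gives a $Q$-node of the component. Pending components are kept in buckets, bucket $j$ holding those of size in $[2^j,2^{j+1})$; a table of $\lfloor\log s\rfloor$ for $1\le s\le n$ is precomputed. Initially $G$ is in bucket $J$.

**Invariant (I).** Every $Q$-node is contained in $H'$ for a pending component $H$, or is a single copy of a removed vertex. Edges inside $Q$-nodes are alive. For every pending $H$, edges inside $H'$ are alive and edges leaving $H'$ are dead.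

By (I), the $Q$-nodes of a pending $H$ partition $H'$ and form a tree $Q_H$ along alive edges, which can be traversed with the end pointers. Because no dead edge lies inside a $Q$-node, its stored weight and size are correct as they are; no pieces are needed.

### 6.2 Phases

For $j=J,J-1,\dots,j_0$ (no phase if $j_0>J$) do the following. First, the *bulk expansion*: expand, in order of decreasing level, all unexpanded clusters of level greater than $j$. The parent of such a cluster has a larger level and has already been expanded, so the cluster is in $Q$ when its turn comes. The scan continues in the backwards creation list where the previous phase stopped. Then, while bucket $j$ is nonempty, take a component $H$ out of it, with parent $q_H$ (none for $H=G$), and run **Process$(H)$**, which has four steps. During the call, $H$ still counts as pending until its centroid is removed.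

**Step 1: find the $Q$-node to zoom in on.** Traverse $Q_H$ along alive edges (for $H=G$ start at any element of $Q$). Let $K_H$ be its number of nodes; each adds one to the abort counter. Let $\omega=w(H)$. Root $Q_H$, compute the subtree weights $\mathrm{sub}$, and let $C$ be a deepest node with $2\,\mathrm{sub}(C)\ge\omega$. Child subtrees of $C$ have weight less than $\omega/2$, and the rest has weight $\omega-\mathrm{sub}(C)\le\omega/2$. So for every alive external edge $f$ of $C$, the weight $\mathrm{out}(f)$ of the part of $H'$ beyond $f$ is known and at most $\omega/2$.

**Step 2: zoom in to a single copy.** While $C$ is not a singleton, expand $C$ into $A,B$ with merge edge $g$, which is alive by (I). Let $S_A=w(A)+\sum\mathrm{out}(f)$ over the alive external edges of $A$ other than $g$, and define $S_B$ likewise. If $S_A\ge S_B$, set $\mathrm{out}(g)=S_B$ and $C:=A$; else set $\mathrm{out}(g)=S_A$ and $C:=B$. Since $S_A+S_B=\omega$, all $\mathrm{out}$ values stay at most $\omega/2$. In the end $C=\{c'\}$, all components of $G'[H']-c'$ have weight at most $\omega/2$, and by (2) the vertex $c$ with copy $c'$ is a centroid of $H$. Set $\mathrm{parent}[c]=q_H$.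

**Step 3: isolate all copies of $c$.** Starting at $c'$, walk along copy edges to all copies of $c$. When going along a copy edge $xy$ from a copy $x$ with $\{x\}\in Q$, the edge $xy$ joins two $Q$-nodes, and its end pointer at $y$ is the $Q$-node containing $y$. While this $Q$-node is not $\{y\}$, expand it; this updates the end pointer to the child containing $y$.

**Step 4: remove $c$ and register the new components.** For every copy of $c$ whose original edge $f$ is alive, mark $f$ dead. On its other side is a component $X$ of $H-c$, and $f$ is the only edge between $X$ and $c$. Starting from the end pointer of $f$ on that side, traverse the $Q$-nodes of $X$ along alive edges, adding up sizes to get $|X|$, and put $X$ with parent $c$ into bucket $\lfloor\log|X|\rfloor\le j$.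

### 6.3 Final stage and correctness

After the phases all pending components have size less than $2^{j_0}$ (if there were no phases, then $n<2^{J+1}\le2^{j_0}$). Extract each from $G$ by a traversal avoiding removed vertices, renumber its vertices, run the algorithm of Lemma 3 on it, and attach the root to the stored parent. For instance, if $n<256$ and $j_0=8$, there is no phase, and Run$(8)$ is the algorithm of Lemma 3 applied to $G$.

Why (I) is preserved: expansions only split $Q$-nodes. After Step 3 all copies of $c$ are singletons in $Q$, so no $Q$-node meets two components of $H-c$, and every edge killed in Step 4 joins two $Q$-nodes. The edges leaving $X'$ for a component $X$ of $H-c$ are $f$, now dead, and edges leaving $H'$, dead before. So every run that is not aborted outputs a centroid tree, whatever $j_0$ is: each chosen vertex is a centroid of its component, and its children are the roots of the trees of the components left.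

**(E)** *A cluster expanded inside Process$(H)$ contains a copy of the centroid $c$ removed by that call.* In Step 2 every expanded cluster contains the final $c'$; in Step 3 it contains the copy $y$.

### 6.4 The cost of a run in terms of $\sum K_H$

Building takes $O(n)$, the bulk expansion scans take $O(n)$ plus $O(1)$ per phase, and there are at most $n'-1$ expansions. Copies and original edges are visited $O(1)$ times as parts of removed vertices. In Step 4 of Process$(H)$ the number of $Q$-nodes visited is at most $K_H$ plus the number of expansions in this call, since each expansion adds one node. Extraction in the final stage is $O(n)$ in total. So a run takes time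
$$O\Bigl(n+\sum_{H\text{ processed}}K_H\Bigr)+\sum_iO\bigl(m_i(1+\log m_i)\bigr),\tag{3}$$
where the $m_i\le\min\{n,2^{j_0}\}$ are the sizes of the components of the final stage and $\sum m_i\le n$. In a run that is not aborted, $\sum K_H\le26n$; in an aborted run the visits in Step 1 number at most $26n+1$. Hence
$$\text{every run, aborted or not, takes } O\bigl(n(1+\min\{j_0,\log n\})\bigr)\text{ time.}\tag{4}$$

## 7. Charging fragments to boundary edges

**Proposition 4.** If $j_0\ge8$, and $j_0>J$ or $j_0\ge8\log\lambda$, then Run$(j_0)$ is not aborted.

**Proof.** If $j_0>J$, there are no phases and Step 1 is never executed. So let $8\le j_0\le J$ and $j_0\ge8\log\lambda$. Consider the run without the abort rule. We show that $\sum K_H\le26n$ over all processed $H$; then the counter never exceeds $26n$.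

**Step 1: bound $K_H$ by whole clusters and fragments.** Let $H$ be processed in phase $j$, and write $|P_j[H]|$ for the number of clusters of $P_j$ contained in $H'$. We claim
$$K_H\le|P_j[H]|+2j\,\partial H.\tag{5}$$
Let $D$ be a $Q$-node in $H'$ when Process$(H)$ starts. All clusters of level greater than $j$ have been expanded, so $D$ has level at most $j$. If $D\in P_j$, it is counted in the first term. Otherwise $D$ has a parent $D^+$ of level at most $j$, which has been expanded as $D\in Q$. The bulk expansions so far involved only levels greater than $j$, so $D^+$ was expanded within an earlier Process call. By (E), $D^+$ contains a copy of a removed vertex, so $D^+\not\subseteq H'$. Since $D^+$ is connected and meets $H'$, it contains both endpoints of an edge leaving $H'$. There are $\partial H$ such edges. For each of them the clusters containing both endpoints form a chain with distinct levels at least $1$, so at most $j$ of them have level at most $j$. Each has two children, so there are at most $2j\,\partial H$ possibilities for $D$.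

**Step 2: bound the sums over one scale.** Call a component that is ever pending in the run and has size in $[2^j,2^{j+1})$ a *phase-$j$ component*. For $j\ge j_0$ these are exactly the components processed in phase $j$: a Process call in phase $j'$ puts components only into buckets at most $j'$, so bucket $j$ receives nothing after phase $j$, which empties it. By Lemma 2, each vertex lies in at most $\lambda$ phase-$j$ components. (The lemma is about any process deleting centroids, and for sizes at least $2^{j_0}$ the phases create all the components.) For $j\ge j_0$ this has three consequences.

(a) $\sum_H|P_j[H]|\le\lambda|P_j|$ over phase-$j$ components $H$. For each cluster in $P_j$ fix a copy in it; if the cluster is contained in $H'$, the vertex of this copy lies in $H$, which happens for at most $\lambda$ of the $H$.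

(b) For each $i\ge j$ the sizes of the phase-$i$ components sum to at most $\lambda n$, so there are at most $\lambda n/2^i$ of them. Summing over $i\ge j$, at most $2\lambda n/2^j$ components of size at least $2^j$ ever arise.

(c) $\sum_H\partial H\le\lambda\cdot2\lambda n/2^j$ over phase-$j$ components $H$. We count pairs $(H,e)$ where $e=vu$ leaves $H$ and $u\in H$. As $H$ is a component of $G$ minus removed vertices, $v$ was removed before $u$, at or before the time $H$ arose. Let $X_e$ be the component containing $u$ created by the removal of $v$. The components containing $u$ form a chain in order of creation, so $X_e\supseteq H$ and $|X_e|\ge2^j$. Moreover $X_e$ determines $e$, as the unique edge from $X_e$ to its parent vertex. So by (b) at most $2\lambda n/2^j$ edges $e$ occur. For fixed $e$ the inner endpoint $u$ is determined, as the endpoint removed later, and at most $\lambda$ phase-$j$ components contain $u$.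

**Step 3: sum over the scales.** For $j\le J\le\log n$ we have $n'(11/12)^j\ge n2^{-j}\ge1$, so (1) gives $|P_j|\le n'(11/12)^j\le2n(11/12)^j$. With (5), (a), (c), and $\sum_{j\ge a}j2^{-j}=(a+1)2^{1-a}$,
$$\sum_HK_H\le\sum_{j\ge j_0}\Bigl(2\lambda n\bigl(\tfrac{11}{12}\bigr)^j+4\lambda^2n\,j2^{-j}\Bigr)=24\lambda n\bigl(\tfrac{11}{12}\bigr)^{j_0}+8\lambda^2n(j_0+1)2^{-j_0}.$$

**Step 4: insert $j_0\ge8\log\lambda$.** We have $12^8=429981696>428717762=2\cdot11^8$, so $(11/12)^{j_0}\le2^{-j_0/8}$. Also $\lambda\le2^{j_0/8}$, so $\lambda(11/12)^{j_0}\le1$, and the first term is at most $24n$. Further $\lambda^2\le2^{j_0/4}$ gives
$$8\lambda^2(j_0+1)2^{-j_0}\le8(j_0+1)2^{-3j_0/4}\le2 .$$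
Indeed, the middle expression is $72/64=9/8$ at $j_0=8$, and it decreases, since raising $j_0$ by $1$ multiplies it by $\frac{j_0+2}{j_0+1}2^{-3/4}<1$. Hence $\sum K_H\le26n$. $\square$

## 8. Doubling $j_0$ without knowing $\rho$

**The algorithm.** For $q=0,1,2,\dots$ execute Run$(8\cdot2^q)$ from scratch, until a run finishes without aborting.

By Section 6.3 the output is a centroid tree. For the time, let $q^*$ be the least $q\ge0$ with $8\cdot2^q>\log n$ or $2^q\ge\log\lambda$. In the first case $j_0=8\cdot2^{q}>\log n\ge J$, in the second $j_0\ge8\log\lambda$; so by Proposition 4 the loop stops with some $q\le q^*$. If $q^*\ge1$, then by minimality $2^{q^*-1}<\log\lambda$ and $8\cdot2^{q^*-1}\le\log n$. So in any case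
$$2^{q^*}\le1+2\min\{\log n,\log\lambda\},\qquad\log\lambda=\log(2+\log\rho)\le1+\log(1+\log\rho),\tag{6}$$
the last inequality because $2+\log\rho\le2(1+\log\rho)$. By (4) the total time is at most
$$\sum_{q=0}^{q^*}O\bigl(n(1+8\cdot2^q)\bigr)=O(n2^{q^*})=O\bigl(n(1+\min\{\log n,\log(1+\log\rho)\})\bigr)=O(n\,\Lambda(n,\rho)).$$

It remains to check the model. All operations on weights are additions, subtractions and comparisons; the doubling in $2\,\mathrm{sub}(C)\ge\omega$ is an addition. All array indices are names of vertices, edges and clusters, levels, or size counters. The parameter $j_0$ and the abort threshold depend only on $n$ and on the number of the run, so neither $\rho$ nor $W$ needs to be known. This proves (U), and with Section 3 the Theorem. $\blacksquare$
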